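# Adaption in linear problems: the factor 2 is sharp

## Theorem 1: the best constant between adaptive and non-adaptive information

**Theorem 1.** For every linear problem and every $n$,
$$r_n^{\rm non}\le 2\,r_n^{\rm ada}.$$
For every $m\ge 2$ there is a linear problem which, with $n=m+1$, satisfies
$$r_n^{\rm ada}\le 1,\qquad r_n^{\rm non}\ge 2-\frac{2}{\lceil (m-1)/2\rceil}.$$
Hence the smallest number $a$ for which
$$\inf_{\operatorname{card}(N_{\rm non})\le n} r(N_{\rm non})\ \le\ a\inf_{\operatorname{card}(N_{\rm ada})\le n} r(N_{\rm ada})\tag{1}$$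
holds for all linear problems and all $n$ is $a=2$.

In plain words: we want to approximate $S(f)$, where $S$ is linear and $f$ is an unknown element of a symmetric convex set. We may ask for the values of $n$ linear functionals at $f$. A non-adaptive questioner fixes the $n$ questions in advance. An adaptive questioner chooses each question after seeing the earlier answers. How much smaller can the worst-case error of the adaptive questioner be? The two numbers $r_n^{\rm non}$ and $r_n^{\rm ada}$ are the best worst-case errors of the two questioners, and the theorem says that adaption can gain a factor as close to $2$ as we like, and never more than $2$.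

The question is posed in the book "Tractability of Multivariate Problems" (http://web.maths.unsw.edu.au/~josefdick/preprints/Novak_Wozniakowski_book_1.pdf). The upper bound with constant $2$ is due to Gal and Micchelli. There is a linear problem for which adaption is $1.074$ times better, so the starting information is $a\in[1.074,2]$.

We shall prove three further theorems: on the dependence on $\dim G$ (Theorem 2), on problems where all linear functionals may be used (Theorem 3), and on a single problem where the factor $2$ is approached for infinitely many $n$ (Theorem 4). Each is stated where it is proved.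

## Linear problems, information, and the radius of a fibre

All spaces are real.

**Definition (linear problem).** A linear problem consists of a linear operator $S:\tilde F\to G$ from a linear space $\tilde F$ into a normed space $G$, a non-empty, convex and balanced set $F\subseteq\tilde F$, and a class $\Lambda$ of linear functionals on $\tilde F$.

Balanced means, for convex real sets, that $f\in F$ implies $tf\in F$ for $|t|\le 1$. In particular $0\in F$, and $f,g\in F$ implies $\frac12(f-g)\in F$.

**Definition (information).** Non-adaptive information is $N(f)=[L_1(f),\dots,L_n(f)]$ with fixed $L_1,\dots,L_n\in\Lambda$. Adaptive information is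
$$N(f)=[y_1,\dots,y_{n(f)}],\qquad y_1=L_1(f),\quad y_k=L_k(f;y_1,\dots,y_{k-1}),$$
where the functional $L_k(\cdot\,;y_1,\dots,y_{k-1})\in\Lambda$ is selected by an arbitrary function $\psi_k$ of $y_1,\dots,y_{k-1}$, and the decision to stop after step $k$ may depend on $y_1,\dots,y_k$. The cardinality is $\operatorname{card}(N)=\sup_{f\in F}n(f)$.

For example, on $\mathbb R^2$ with $\Lambda$ the two coordinate functionals and their sum, "measure $f_1+f_2$; if it is positive, measure $f_1$, otherwise stop" is adaptive information of cardinality $2$ (for $F$ a ball).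

**Definition (radius).** The radius of a set $A\subseteq G$ is $\operatorname{rad}(A)=\inf_{c\in G}\sup_{x\in A}\|x-c\|$. The radius of information $N$ is
$$r(N)=\inf_\varphi\sup_{f\in F}\|S(f)-\varphi(N(f))\|,$$
the infimum being over all maps $\varphi$. We write $r_n^{\rm non}$ and $r_n^{\rm ada}$ for the infima of $r(N)$ over non-adaptive, respectively adaptive, information of cardinality $\le n$.

For example, three points at mutual distance $1$ in the Euclidean plane have diameter $1$ and radius $1/\sqrt3$, while two points at distance $1$ have radius $\frac12$. Thus the radius is at least half the diameter and at most the diameter (take a point of $A$ as centre), and where it lies in between depends on the set and the norm. This gap of a factor $2$ is what the whole lecture is about.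

A fibre of $N$ is a non-empty set $\{f\in F:N(f)=y\}$. A method $\varphi$ gives one output per fibre, so the fibres can be treated separately.

**Lemma 1.** (i) $r(N)=\sup_y\operatorname{rad}\{S(f):f\in F,\ N(f)=y\}$, the supremum over all $y\in N(F)$. (ii) If $N$ is non-adaptive, $h\in F$ and $N(h)=0$, then $\|Sh\|\le r(N)$.

*Proof.* (i) For any $\varphi$ and $y$, the point $c=\varphi(y)$ is a centre for the fibre of $y$, so $\sup_f\|Sf-\varphi(N(f))\|$ is at least the radius of each fibre image. Conversely, let $\varepsilon>0$ and assume that the supremum on the right is finite. For each $y$ let $\varphi(y)$ be a centre that is optimal up to $\varepsilon$. Then the error of $\varphi$ is at most the supremum plus $\varepsilon$.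

(ii) Both $h$ and $-h$ lie in the fibre of $0$. For every $c\in G$,
$$\|Sh\|=\tfrac12\|(Sh-c)-(S(-h)-c)\|\le\max\big(\|Sh-c\|,\|S(-h)-c\|\big),$$
so the radius of the fibre image of $0$ is at least $\|Sh\|$; now use (i). $\square$

We shall use (i) for lower bounds in this form: *if elements $f_a\in F$ all have the same information, then $r(N)\ge\inf_{c}\sup_a\|Sf_a-c\|$.*

## Freezing the questions asked at $f=0$: the bound $r_n^{\rm non}\le2r_n^{\rm ada}$

**Step 1: a non-adaptive copy of an adaptive method.** The purpose is to turn adaptive information into non-adaptive information that sees at least the differences. Let $N_{\rm ada}$ have cardinality $\le n$, let $\varphi$ be any map, and put $\rho=\sup_{f\in F}\|Sf-\varphi(N_{\rm ada}(f))\|$. We may assume $\rho<\infty$. Let $L_1,\dots,L_k$, with $k=n(0)\le n$, be the functionals that $N_{\rm ada}$ uses for $f=0$. Put $N=[L_1,\dots,L_k]$. This is non-adaptive of cardinality $\le n$.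

**Step 2: fibres of the copy have diameter at most $2\rho$.** Let $f,g\in F$ with $N(f)=N(g)$ and $h=\frac12(f-g)\in F$. Then $L_1(\pm h)=\dots=L_k(\pm h)=0$. By induction $\pm h$ get the same answers as $0$, hence the same next functional, and they stop at the same time; so $N_{\rm ada}(h)=N_{\rm ada}(-h)=N_{\rm ada}(0)$. With $c=\varphi(N_{\rm ada}(0))$,
$$\|Sh\|=\tfrac12\|(Sh-c)-(S(-h)-c)\|\le\tfrac12\big(\|Sh-c\|+\|S(-h)-c\|\big)\le\rho .$$
Therefore
$$\|Sf-Sg\|\le2\rho\qquad\text{whenever } f,g\in F,\ N(f)=N(g).\tag{2}$$

**Step 3: from diameter to radius.** Using the image of one element of each fibre as output, we get $r(N)\le2\rho$. Taking the infimum over $\varphi$ and $N_{\rm ada}$ gives $r_n^{\rm non}\le2r_n^{\rm ada}$. This is the first part of Theorem 1.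

The proof uses the zero fibre to control all fibres, and loses a factor $2$ in Step 3 only. Here are two cases where nothing is lost, and so adaption gains nothing.

*The case $G=\mathbb R$.* A set of diameter $\le2\rho$ on the line lies in an interval of length $2\rho$ and has radius $\le\rho$. By (2), $r_n^{\rm non}\le r_n^{\rm ada}$.

*The case where $F$ is the unit ball of a finite-dimensional Euclidean space $\tilde F$.* Let $N$ be as in Step 1 and let $f\in F$. Let $f_0$ be the orthogonal projection of $f$ onto $(\ker N)^\perp$. The fibre of $f$ is $\{f_0+h:h\in\ker N,\ \|h\|^2\le1-\|f_0\|^2\}$. It is symmetric about $f_0$. With $Sf_0$ as centre, the error is at most $\sup\{\|Sh\|:h\in F\cap\ker N\}$, and by Step 2 this is at most $\rho$. Again $r_n^{\rm non}\le r_n^{\rm ada}$.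

So a gain close to $2$ needs a space $G$ of more than one dimension, a set $F$ that is not Euclidean, and fibres whose image has radius close to its diameter.

## Vertices of a simplex in $\ell_1$, and why one block does not suffice

The basic object with radius close to diameter is the set of unit vectors $e_1,\dots,e_m$ in $\mathbb R^m$ with the norm $\|\cdot\|_1$. All distances are $2$. The centre $u=(\frac1m,\dots,\frac1m)$ gives distances $2-\frac2m$. The next lemma says that among centres with coordinate sum $1$ one cannot do better, even if only part of the vertices are present.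

**Lemma 2.** Let $\emptyset\ne I\subseteq\{1,\dots,m\}$ and $w\in\mathbb R^m$ with $\sum_lw_l=1$. Then there is $i\in I$ with $\|e_i-w\|_1\ge2-\frac2{|I|}$.

*Proof.* Put $W=\sum_{l\in I}w_l$ and choose $i\in I$ with $w_i\le W/|I|$.

If $W\le1$, we drop absolute values:
$$\|e_i-w\|_1=|1-w_i|+\sum_{l\ne i}|w_l|\ge(1-w_i)+\sum_{l\ne i}w_l=2-2w_i\ge2-\frac{2W}{|I|}\ge2-\frac2{|I|}.$$
If $W>1$, then $\sum_{l\notin I}w_l=1-W$, so
$$\|e_i-w\|_1\ge|1-w_i|+\Big|\sum_{l\in I\setminus\{i\}}w_l\Big|+\Big|\sum_{l\notin I}w_l\Big|\ge(1-w_i)+(W-w_i)+(W-1)=2W-2w_i .$$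
This is at least $2W(1-\frac1{|I|})\ge2-\frac2{|I|}$. $\square$

**The natural first attempt: one block.** Take $\tilde F=\mathbb R^m$, $F=\{\|f\|_1\le1\}$, $s(f)=\sum_if_i$, $G=\{c\in\mathbb R^m:\sum_ic_i=0\}$ with the $\ell_1$-norm, $Sf=f-s(f)u$, and $\Lambda=\{s\}\cup\{f\mapsto f_i\}$. If we measure only $s$, the zero fibre has image $\{f:\sum f_i=0,\|f\|_1\le1\}$, of radius at most $1$. The fibre $s=1$ contains all $e_i$. For a centre $c\in G$ we have $Se_i-c=e_i-(u+c)$, where $u+c$ has coordinate sum $1$, so by Lemma 2 its radius is at least $2-\frac2m$. This is the picture we want: a harmless fibre at $0$, and a bad fibre far away. One hopes that an adaptive method, having seen $s$, spends its questions in the bad fibres only.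

Unfortunately, in the bad fibre the adaptive method is as helpless as the non-adaptive one. In fact for $1\le n\le m-1$ we have $r_n^{\rm ada}=r_n^{\rm non}=2-\frac{2}{m-n+1}$, as we now check.

*Upper bound, non-adaptive.* Measure $s$ and $n-1$ coordinates. Let $I$ be the set of unmeasured indices, $|I|=m-n+1$. The sum $s_I=\sum_{i\in I}f_i$ is known. Let $\hat f$ be the vector with the measured coordinates and the value $s_I/|I|$ on $I$, and output $\hat f-s(f)u\in G$. The error is the $\ell_1$-distance of $f_I$ from the vector with constant coordinates $s_I/|I|$. It is a convex function of $f_I$ in the $\ell_1$-ball, so it is maximal at some $\pm e_i$, where it is $(1-\frac1{|I|})+\frac{|I|-1}{|I|}=2-\frac2{|I|}$.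

*Lower bound, adaptive.* Follow the path on which $s$ is answered by $1$ and each coordinate by $0$. If $s$ is used on this path, then at most $n-1$ coordinates are measured, and all $e_i$ with $i$ in a set $I$ of at least $m-n+1$ unmeasured indices follow the path. Lemma 2 gives radius at least $2-\frac2{m-n+1}$. If $s$ is not used, all answers are $0$ and some coordinate $i$ is unmeasured, so $e_i$ and $-e_i$ are in one fibre. By the computation in Lemma 1(ii) its radius is at least $\|Se_i\|=2-\frac2m\ge2-\frac{2}{m-n+1}$.

The failure is exact: the functional $s$ reveals *that* we are in a bad fibre, but to resolve this fibre needs almost all coordinates, and a budget that allows this is also available non-adaptively.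

## Two blocks and a budget for one of them

The way out is to have *two* places where the difficulty may sit, a budget that resolves one of them, and a cheap preliminary measurement that tells which one. The unit mass in $F$ is shared by the two blocks, so both cannot be bad at the same time.

**Step 1: the problem.** Let $\tilde F=\mathbb R^m\times\mathbb R^m\ni f=(f_1,f_2)$ with $m\ge2$, and $F=\{\|f_1\|_1+\|f_2\|_1\le1\}$. Let $s_z(f)=\sum_if_{z,i}$ for $z=1,2$, and $u=(\frac1m,\dots,\frac1m)$. Let
$$G=\Big\{(c_1,c_2)\in\mathbb R^m\times\mathbb R^m:\sum_ic_{z,i}=0,\ z=1,2\Big\},\quad\|c\|=\max_z\|c_z\|_1,\quad Sf=(f_1-s_1u,\ f_2-s_2u).$$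
Let $\Lambda=\{s_1,s_2\}\cup\{f\mapsto f_{z,i}\}$ and $n=m+1$.

**Step 2: an adaptive method with error at most $1$.** Measure $s_1$ and $s_2$. Let $b$ be a block with $|s_b|=\max(|s_1|,|s_2|)$ and let $z$ be the other block. Measure $m-1$ coordinates of $f_b$. The last one follows from $s_b$, so $f_b$ is known exactly, at a total cost of $m+1$ functionals. Output $f_b-s_bu$ in block $b$ and $0$ in block $z$. The error is
$$\|f_z-s_zu\|_1\le\|f_z\|_1+|s_z|\le1-\|f_b\|_1+|s_z|\le1-|s_b|+|s_z|\le1.\tag{3}$$
Hence $r_n^{\rm ada}\le1$. Note the trade: if $|s_z|$ is large, then $|s_b|$ is at least as large, and block $b$ has used up the mass.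

**Step 3: every non-adaptive choice leaves a large part of some block unseen.** Non-adaptive information of cardinality $\le m+1$ measures at most $m+1$ of the $2m$ coordinates. At least $m-1$ are unmeasured, so some block $z$ has a set $I$ of at least $r:=\lceil(m-1)/2\rceil\ge1$ unmeasured indices. Write $e_{z,i}\in F$ for the $i$-th unit vector in block $z$. For all $i\in I$, the elements $e_{z,i}$ have the same information: $s_z=1$, the other sum is $0$, and every measured coordinate is $0$. Let $c\in G$ be a centre. The $z$-component of $Se_{z,i}-c$ is $e_i-w$ with $w=u+c_z$, and $\sum_lw_l=1$. By Lemma 2, some $i\in I$ has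
$$\|Se_{z,i}-c\|\ge\|e_i-w\|_1\ge2-\frac2{|I|}\ge2-\frac2r .$$
So $r(N)\ge2-\frac2r$ for each such $N$, that is, $r_n^{\rm non}\ge2-2/\lceil(m-1)/2\rceil$.

**Step 4: conclusion.** If (1) holds with a constant $a\ge 0$ for all linear problems and all $n$, then $2-2/\lceil(m-1)/2\rceil\le r_n^{\rm non}\le a\,r_n^{\rm ada}\le a$ for every $m$, so $a\ge2$. (A negative $a$ is impossible, since here $r_n^{\rm non}>0$ for large $m$.) With the upper bound, $a=2$. This completes the proof of Theorem 1. $\blacksquare$

For a feeling of size: $m=6$, with $12$ coordinates and $7$ functionals, already gives the ratio at least $\frac43$.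

## Helly's theorem and the dimension of $G$

**Theorem 2.** If $\dim G=D<\infty$, then $r_n^{\rm non}\le\frac{2D}{D+1}\,r_n^{\rm ada}$ for all $n$. So the factor $2$ is never attained with finite-dimensional $G$. For even $D$, the best constant $c_D$ for problems with $\dim G=D$ satisfies
$$2-\frac8D\le c_D\le2-\frac2{D+1}.$$

The only lossy step in the upper bound was from diameter to radius, and in a finite-dimensional space this loss is smaller than $2$. We recall Helly's theorem: in a $D$-dimensional space, if any $D+1$ members of a family of compact convex sets have a common point, then so do all members.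

**Step 1: radius against diameter (Bohnenblust 1938).** Let $A\subseteq G$ be non-empty with diameter at most $\Delta$. Let $x_0,\dots,x_D\in A$, repetitions allowed, and let $\bar x$ be their mean. Then
$$\|x_i-\bar x\|=\Big\|\frac1{D+1}\sum_{j\ne i}(x_i-x_j)\Big\|\le\frac1{D+1}\sum_{j\ne i}\|x_i-x_j\|\le\frac D{D+1}\Delta .$$
So $\bar x$ lies in each of the balls $B(x_i,\frac D{D+1}\Delta)$. Any $D+1$ of the compact convex balls $B(x,\frac D{D+1}\Delta)$, $x\in A$, therefore have a common point. By Helly's theorem all of them have a common point $c$. Then $\|x-c\|\le\frac D{D+1}\Delta$ for all $x\in A$, so $\operatorname{rad}(A)\le\frac D{D+1}\Delta$.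

**Step 2: the upper bound.** By (2), the fibre images of $N$ have diameter at most $2\rho$. By Step 1 and Lemma 1(i), $r(N)\le\frac{2D}{D+1}\rho$. Take the infimum over $\varphi$ and $N_{\rm ada}$. Since $\frac{2D}{D+1}=2-\frac2{D+1}<2$, a problem with $r_n^{\rm ada}>0$ has ratio strictly below $2$; and if $r_n^{\rm ada}=0$, then $r_n^{\rm non}=0$ too.

**Step 3: the lower bound.** The two-block problem has $\dim G=2(m-1)$. Given an even $D\ge2$, take $m=\frac D2+1$. Then $r_n^{\rm ada}\le1$ and $r_n^{\rm non}\ge2-2/\lceil D/4\rceil\ge2-\frac8D$, so $c_D\ge2-\frac8D$. $\blacksquare$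

## What happens to two blocks when all functionals are allowed

In the two-block problem, $\Lambda$ is a short list, and Step 3 of its proof rests on the list: unmeasured coordinates exist, and the corresponding unit vectors share their information. Let us now allow all linear functionals on $\mathbb R^m\times\mathbb R^m$.

Measure $s_1,s_2$ and $m-1$ coordinates of $f_1+f_2$, again $m+1$ functionals, non-adaptively. Then $g=f_1+f_2$ is known. Output $\frac12(g-(s_1+s_2)u)$ in both blocks. Up to sign the error in either block is
$$\tfrac12\big\|f_1-f_2-(s_1-s_2)u\big\|_1\le\tfrac12\big(\|f_1\|_1+\|f_2\|_1\big)+\tfrac12|s_1-s_2|\le1.$$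
So the lower bound $2-2/r$ for non-adaptive information is lost: mixing the blocks is cheaper than choosing one. The adaptive radius drops as well. Let $\Delta=\big||s_1|-|s_2|\big|$. After measuring $s_1,s_2$ we may go on in one of two ways. If we resolve the block with the larger $|s_b|$, the error is at most $1-\Delta$ by (3). If we measure instead $m-1$ coordinates of $f_1+f_2$ when $s_1s_2\ge0$, the estimate above gives $\frac12+\frac12|s_1-s_2|=\frac12+\frac12\Delta$. When $s_1s_2<0$ we do the same with $-f_2$ in place of $f_2$, and get $\frac12+\frac12|s_1+s_2|=\frac12+\frac12\Delta$. Taking the second way for $\Delta\le\frac13$ and the first way otherwise, the adaptive error is at most $\frac23$. These estimates do not determine the ratio for the enlarged class; they show that the lower-bound argument is gone and that a new problem is needed for the following statement.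

**Theorem 3.** For every $\eta>0$ there are finite-dimensional normed spaces $X,G$, a linear bijection $S:X\to G$, $F$ the unit ball of $X$, $\Lambda$ all linear functionals on $X$, and $n$, with
$$r_n^{\rm non}\ge(2-\eta)\,r_n^{\rm ada}>0.$$

Here is the plan. When all functionals are allowed, non-adaptive information is just a subspace, its kernel $K$. We build a problem whose elements contain components $g_i\in Q$, where $i$ runs over a finite set $J$ and $Q$ is a Euclidean space of dimension $d$, and let the constraint involve mainly the sum $x=\sum_ig_i$. If exactly $d$ dimensions are left unmeasured, then $K$ turns out to be parametrized by $x\in Q$: the component $g_i$ is $T_ix$, where $\sum_iT_i=\mathrm{id}$. So the information decides how the uncertainty $x$ is *distributed* over the components, and mixing is what the operators $T_i$ describe. The adaptive questioner can put all of $x$ into one component $i$ of its choice. The non-adaptive questioner must fix the $T_i$ in advance, and the identity $\sum_i\operatorname{tr}T_i=d$ prevents it from being good everywhere. For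 this we need, for each $j\in J$, a simplex in $Q$ to play the part of the unit vectors in block $j$; the $j$-th simplex should be expensive in all components except the $j$-th. There will be many simplices instead of two, because the non-adaptive questioner may put a share $1/|J|$ of the trace where it does no harm.

## Mutually unbiased bases and their simplices

Let $\mathbb F$ be the field with $q=2^h$ elements, $h\ge1$. The trace $\operatorname{Tr}x=x+x^2+\dots+x^{2^{h-1}}$ is an additive map $\mathbb F\to\{0,1\}$. It is not identically $0$, as a non-zero polynomial of degree $2^{h-1}<q$. So $\chi(x)=(-1)^{\operatorname{Tr}x}$ satisfies $\chi(x+y)=\chi(x)\chi(y)$, takes the values $\pm1$, and is not constant. For $t\in\mathbb F$,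
$$\sum_{x\in\mathbb F}\chi(tx)=\begin{cases}q,&t=0,\\0,&t\ne0.\end{cases}\tag{4}$$
For $t\ne0$, choose $x_0$ with $\chi(tx_0)=-1$; replacing $x$ by $x+x_0$ shows that the sum equals its negative.

Put $m=q^2$ and $J=\mathbb F$. In $\mathbb R^{\mathbb F^2}$, with the standard inner product, let for $j\in J$ and $a=(b,c)\in\mathbb F^2$
$$e_a^j(x,y)=\tfrac1q\,\chi(jxy+bx+cy).$$

For fixed $j$ these $m$ vectors are an orthonormal basis, since
$$\langle e^j_{(b,c)},e^j_{(b',c')}\rangle=q^{-2}\sum_x\chi((b-b')x)\sum_y\chi((c-c')y),$$
which by (4) is $1$ if $(b,c)=(b',c')$ and $0$ otherwise. (Note $\chi(-t)=\chi(t)$.) For $i\ne j$, put $\theta=j-i\ne0$, $\beta=b-b'$, $\gamma=c-c'$. Then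
$$\langle e^j_{(b,c)},e^i_{(b',c')}\rangle=q^{-2}\sum_y\chi(\gamma y)\sum_x\chi((\theta y+\beta)x)=\pm\frac1q,\tag{5}$$
because the inner sum is $q$ for the one $y$ with $\theta y+\beta=0$, and $0$ for all other $y$. So the bases are mutually unbiased: vectors from different bases have the same small absolute inner product.

Let $\delta_0$ be the unit vector at $(0,0)$. Then $\langle\delta_0,e_a^j\rangle=\frac1q$ for all $j,a$. Let
$$Q=\delta_0^\perp,\qquad d=\dim Q=q^2-1,\qquad v_a^j=e_a^j-\tfrac1q\delta_0\in Q .$$

*Example, $q=2$.* Here $Q$ is $\mathbb R^3$, with coordinates at $(x,y)=(0,1),(1,0),(1,1)$, and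
$$v^0_a:\ \tfrac12(1,1,1),\ \tfrac12(-1,1,-1),\ \tfrac12(1,-1,-1),\ \tfrac12(-1,-1,1);\qquad v^1_a:\ \tfrac12(1,1,-1),\ \tfrac12(-1,1,1),\ \tfrac12(1,-1,1),\ \tfrac12(-1,-1,-1).$$
These are the two regular tetrahedra inscribed in a cube. Each has sum $0$. Inner products between the two tetrahedra are $\frac14$ or $-\frac34$, which is $\pm\frac12-\frac14$.

**Lemma 3.** Put $\delta=\frac2q+\frac2{q^2}$.

1. $\langle v_a^j,v_b^j\rangle=\delta_{ab}-\frac1m$ (with the Kronecker symbol $\delta_{ab}$), and $2|\langle v_a^j,v_b^i\rangle|\le\delta$ for $i\ne j$.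
2. $\sum_av_a^j=0$ for each $j$.
3. $\sum_a\langle v_a^j,x\rangle v_a^j=x$ for $x\in Q$. Hence $\sum_a\langle v_a^j,Tv_a^j\rangle=\operatorname{tr}T$ for linear $T:Q\to Q$.

*Proof.* (1) From the definition, $\langle v_a^j,v_b^i\rangle=\langle e_a^j,e_b^i\rangle-\frac1q\cdot\frac1q-\frac1q\cdot\frac1q+\frac1{q^2}=\langle e_a^j,e_b^i\rangle-\frac1{q^2}$. For $i=j$ this is $\delta_{ab}-\frac1m$; for $i\ne j$ it is $\pm\frac1q-\frac1{q^2}$ by (5).

(2) Expanding $\delta_0$ in the basis gives $\delta_0=\sum_a\frac1qe_a^j$. So $\sum_ae_a^j=q\delta_0$, and $\sum_av_a^j=q\delta_0-q^2\cdot\frac1q\delta_0=0$.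

(3) For $x\in Q$ we have $\langle v_a^j,x\rangle=\langle e_a^j,x\rangle$. Hence, using (2) in the form $\sum_ae_a^j=q\delta_0$,
$$\sum_a\langle v_a^j,x\rangle v_a^j=\sum_a\langle e_a^j,x\rangle e_a^j-\frac1q\Big\langle\sum_ae_a^j,x\Big\rangle\delta_0=x-\langle\delta_0,x\rangle\delta_0=x.$$
Apply $T$: it is the sum of the rank-one maps $x\mapsto\langle v_a^j,x\rangle Tv_a^j$, whose traces are $\langle v_a^j,Tv_a^j\rangle$. $\square$

For $i\in J$ define
$$\|x\|_i=\max_{j\ne i,\ a\in\mathbb F^2}2\,|\langle v_a^j,x\rangle|,\qquad x\in Q.\tag{6}$$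
Since $q\ge2$, there is some $j\ne i$, and by Lemma 3(3) $\|x\|_i=0$ forces $x=0$. So $\|\cdot\|_i$ is a norm. In this norm the $i$-th simplex is cheap and all others are expensive: by Lemma 3(1), $\|v_a^i\|_i\le\delta$, whereas $\|v_a^j\|_i\ge2(1-\frac1m)$ for $j\ne i$.

## A polytope that couples weights and simplices

Let $\varepsilon_j$, $j\in J$, be the unit vectors of $\mathbb R^J$ and
$$P=\operatorname{conv}\{\pm(\varepsilon_j,v_a^j):j\in J,\ a\in\mathbb F^2\}\subset\mathbb R^J\times Q .$$
For $(y,x)\in P$, the number $y_j$ plays the part of the block sum $s_j$ and $x$ is the hidden vector. Fact (d) below is the counterpart of (3).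

**Lemma 4.**

* (a) If $(y,x)\in P$, then $\|y\|_1\le1$.
* (b) If $\|y\|_1\le1$, then $(y,0)\in P$.
* (c) $(0,v_a^j)\in2P$ for all $j,a$.
* (d) If $(y,x)\in P$ and $|y_i|=\max_l|y_l|$, then $\|x\|_i\le1+\delta$.

*Proof.* (a) holds for the generators, hence for their convex hull.

(b) The average of $\pm(\varepsilon_j,v_a^j)$ over $a$ is $\pm(\varepsilon_j,0)$ by Lemma 3(2). So $P$ contains $\pm(\varepsilon_j,0)$ for all $j$, and so their convex hull.

(c) For all $b$, $(0,\frac12(v_a^j-v_b^j))=\frac12(\varepsilon_j,v_a^j)+\frac12\big(-(\varepsilon_j,v_b^j)\big)\in P$. Average over $b$ and use Lemma 3(2): $(0,\frac12v_a^j)\in P$.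

(d) Write $(y,x)=\sum_{j,a}(\mu_{ja}-\nu_{ja})(\varepsilon_j,v_a^j)$ with $\mu,\nu\ge0$ of total sum $1$. Put $\alpha_j=\sum_a\mu_{ja}$ and $\alpha_j'=\sum_a\nu_{ja}$; then $y_j=\alpha_j-\alpha_j'$. Let $l\ne i$ and $b\in\mathbb F^2$. We have to bound $2|\langle v_b^l,x\rangle|$. We may assume $y_l\ge0$: passing to $-(y,x)$ exchanges $\mu$ and $\nu$ and changes neither the hypothesis nor the quantity.

The terms with $j\ne l$ contribute at most $\sum_{j\ne l,a}(\mu_{ja}+\nu_{ja})\,\delta\le\delta$ in absolute value, by Lemma 3(1). The terms with $j=l$ contribute, again by Lemma 3(1),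
$$2\sum_a(\mu_{la}-\nu_{la})\Big(\delta_{ab}-\frac1m\Big)=2\Big(\mu_{lb}-\nu_{lb}-\frac{y_l}m\Big).$$
The bracket is at most $\mu_{lb}\le\alpha_l$, and at least $-\nu_{lb}-y_l\ge-\alpha_l'-y_l=-\alpha_l$. So this contribution has absolute value at most
$$2\alpha_l=(\alpha_l+\alpha_l')+|y_l|\le1-(\alpha_i+\alpha_i')+|y_l|\le1-|y_i|+|y_l|\le1.$$
Here we used $i\ne l$, then $|y_i|\le\alpha_i+\alpha_i'$, and then the choice of $i$. Altogether $2|\langle v_b^l,x\rangle|\le1+\delta$. Taking the maximum over $l\ne i$ and $b$ gives (d). $\square$

## All linear functionals: the trace argument (proof of Theorem 3)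

**Step 1: the problem.** Let $X=\mathbb R^J\times Q^J\ni f=(y,g)$ with $g=(g_i)_{i\in J}$. Put $\sigma(g)=\sum_ig_i\in Q$ and $\|g\|_*=\sum_i\|g_i\|_i$. Let $C\ge6$ and
$$F=\{(y,g):(y,\sigma(g))\in P,\ \|g\|_*\le6\},\qquad S(y,g)=(Cy,g)\in G=\mathbb R^J\times Q^J,\qquad\|(z,g)\|=\max(\|z\|_1,\|g\|_*).$$
The set $F$ is convex, balanced and closed. It is bounded by Lemma 4(a) and $\|g\|_*\le6$, so it is compact. By Lemma 4(b),(c), $P$ contains a multiple of the unit ball of $\mathbb R^J\times\{0\}$ and the points $\pm(0,\frac12v_a^j)$, whose $Q$-components span $Q$ by Lemma 3(3). So $P$ is a neighbourhood of $0$, and hence so is $F$. Therefore $F$ is the unit ball of a norm on $X$. Clearly $S$ is a linear bijection. Let $\Lambda$ be all linear functionals on $X$ and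
$$n=q+(q-1)d,\qquad\text{so that}\qquad\dim X-n=(q+qd)-n=d .$$
The two constants have simple tasks: a large $C$ forces good information to determine $y$ almost exactly, and the bound $6$ only makes $F$ bounded; Step 4 shows that it does not interfere.

**Step 2: an adaptive method with error at most $1+\delta$.** Measure $y$, with $q$ functionals. Choose $i=i(y)$ with $|y_i|$ maximal and measure all $g_j$ with $j\ne i$, with $(q-1)d$ functionals. Output $(Cy,\hat g)$, where $\hat g_j=g_j$ for $j\ne i$ and $\hat g_i=-\sum_{j\ne i}g_j$. The only error is in component $i$, and it equals $g_i-\hat g_i=\sigma(g)$. Its norm is $\|\sigma(g)\|_i\le1+\delta$ by Lemma 4(d), because $(y,\sigma(g))\in P$. So $r_n^{\rm ada}\le1+\delta$.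

Now put $\tau=\frac{C-2}{C+2}$. We claim that
$$r(N)\ge B:=2\,\tau\,(1-q^{-2})(1-q^{-1})\quad\text{for every non-adaptive }N\text{ with at most }n\text{ functionals.}\tag{7}$$
Since $B<2$, we may assume $r(N)<2$. Let $K=\ker N$, so $\dim K\ge d$. By Lemma 1(ii),
$$\|Sf\|\le r(N)<2\qquad\text{for }f\in F\cap K.\tag{8}$$

**Step 3: the kernel is a graph over $Q$.** The purpose is to parametrize $K$ by the hidden sum. We show that $(y,g)\mapsto\sigma(g)$ is injective on $K$. Suppose $0\ne(y,g)\in K$ with $\sigma(g)=0$, scaled such that $\max(\|y\|_1,\|g\|_*/6)=1$. By Lemma 4(b), $(y,\sigma(g))=(y,0)\in P$, so $(y,g)\in F\cap K$. But $\|S(y,g)\|=\max(C\|y\|_1,\|g\|_*)\ge6$, since $C\ge6$. This contradicts (8). So $\dim K\le d$, hence $\dim K=d$, the map $K\to Q$ is bijective, and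
$$K=\{(Yx,(T_ix)_{i\in J}):x\in Q\}\tag{9}$$
with linear maps $Y:Q\to\mathbb R^J$ and $T_i:Q\to Q$. Since $\sigma((T_ix)_i)=x$, we have $\sum_iT_i=\mathrm{id}_Q$. Write $Tx=(T_ix)_i$.

**Step 4: size bounds on the simplex vectors.** The purpose is to see that $Y$ is small and that the constraint $\|g\|_*\le6$ is not active. Let $v=v_a^j$, $w=\|Yv\|_1$ and $M=\max(w+2,\|Tv\|_*/6)$. By Lemma 4(b),(c), $(Yv,v)=(Yv,0)+(0,v)\in wP+2P=(w+2)P$. So $\frac1M(Yv,v)\in P$, and $\frac1M\|Tv\|_*\le6$. Thus $\frac1M(Yv,Tv)\in F\cap K$, and (8) gives
$$\max(Cw,\|Tv\|_*)<2M .$$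
If $M=\|Tv\|_*/6$, this says $\|Tv\|_*<\frac13\|Tv\|_*$, which is impossible. So $M=w+2$. Then $Cw<2(w+2)$ yields
$$\|Yv_a^j\|_1=w<\frac4{C-2}\le1,\qquad\|Tv_a^j\|_*<2(w+2)<6.\tag{10}$$

**Step 5: a whole simplex in one fibre.** Fix $j$, write $v_a=v_a^j$, and put
$$f_a=\tau\,(\varepsilon_j+Yv_a,\ Tv_a),\qquad a\in\mathbb F^2 .$$
First, $f_a\in F$. Indeed $(\varepsilon_j+Yv_a,v_a)=(\varepsilon_j,v_a)+(Yv_a,0)\in(1+\|Yv_a\|_1)P$, and by (10)
$$\tau(1+\|Yv_a\|_1)\le\tau\Big(1+\frac4{C-2}\Big)=\tau\cdot\frac{C+2}{C-2}=1 .$$
So $\tau(\varepsilon_j+Yv_a,\sigma(Tv_a))=\tau(\varepsilon_j+Yv_a,v_a)\in P$. Also $\tau\|Tv_a\|_*<6$ by (10). Second, $f_a-f_b=\tau(Y(v_a-v_b),T(v_a-v_b))\in K$ by (9). So all $f_a$, $a\in\mathbb F^2$, have the same information.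

**Step 6: the radius of this fibre is bounded below by traces.** Let the centre have $Q^J$-component $c=(c_i)$. A maximum over $a$ is at least the average, we may drop the component $i=j$, and for $i\ne j$ the definition (6) gives $\|x\|_i\ge2|\langle v_a,x\rangle|$. Hence
$$\max_a\sum_i\|\tau T_iv_a-c_i\|_i\ \ge\ \sum_{i\ne j}\frac1m\sum_a\|\tau T_iv_a-c_i\|_i\ \ge\ \sum_{i\ne j}\Big|\frac2m\sum_a\langle v_a,\tau T_iv_a-c_i\rangle\Big| .$$
By Lemma 3(2) the centre drops out: $\sum_a\langle v_a,c_i\rangle=0$. By Lemma 3(3) the rest is a trace. So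
$$r(N)\ \ge\ \frac{2\tau}m\sum_{i\ne j}|\operatorname{tr}T_i|\qquad\text{for every }j\in J.\tag{11}$$

**Step 7: choose the worst $j$.** We have $\sum_i|\operatorname{tr}T_i|\ge\operatorname{tr}\mathrm{id}_Q=d$. Choose $j$ with $|\operatorname{tr}T_j|$ minimal; it is at most the fraction $\frac1q$ of the sum. So $\sum_{i\ne j}|\operatorname{tr}T_i|\ge(1-\frac1q)d$. As $\frac dm=1-q^{-2}$, (11) gives $r(N)\ge2\tau(1-q^{-2})(1-q^{-1})=B$. This proves (7).

**Step 8: the ratio.** By (7), $r_n^{\rm non}\ge B>0$, and by Theorem 1, $r_n^{\rm ada}\ge\frac12r_n^{\rm non}>0$. With Step 2,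
$$\frac{r_n^{\rm non}}{r_n^{\rm ada}}\ \ge\ 2\cdot\frac{C-2}{C+2}\cdot\frac{(1-q^{-1})(1-q^{-2})}{1+2q^{-1}+2q^{-2}} ,$$
and the right-hand side tends to $2$ as $q=2^h\to\infty$ and $C\to\infty$. Given $\eta>0$, suitable $q$ and $C$ make it at least $2-\eta$. $\blacksquare$

It is instructive to see both sides in the language of (9). With $y$ known, the choice $T_i=\mathrm{id}$ for one $i$ and $T_l=0$ otherwise is what the adaptive method uses; it is bad only for elements near the $j$-th simplex with $j\ne i$, and the adaptive method has excluded those by its choice of $i$. A non-adaptive method may use any mixture, for instance $T_l=\frac1q\mathrm{id}$ for all $l$; the trace sees no difference between these choices beyond the harmless share of one component.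

## One compact operator and infinitely many $n$

**Theorem 4.** There is a single compact $S$ between Banach spaces, with $F$ the unit ball and $\Lambda$ all linear functionals (the lower bound for non-adaptive information holds even if discontinuous ones are allowed, while the adaptive methods use only continuous ones), such that
$$\limsup_{n\to\infty}\frac{r_n^{\rm non}}{r_n^{\rm ada}}=2 .$$

It is natural to put the problems of Theorem 3, for larger and larger $q$, into one direct sum. But on a direct sum a non-adaptive method can measure earlier components incompletely and spend the functionals saved on component $k$, or mix components. The remedy is to give the components rapidly decreasing weights: then leaving an earlier component undetermined costs much more than the whole of component $k$.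

**Step 1: the operator.** Let $(X_k,F_k,S_k,G_k,n_k)$ be the problem of Theorem 3 with $q=2^k$ and $C=6\cdot2^k$, $k\ge1$. Let $A_k=1+\delta\ge1$ be the adaptive upper bound of Step 2 there, and $B_k<2$ the lower bound from (7). Then $B_k/A_k\to2$. Let $|\cdot|_k$ be the norm with unit ball $F_k$, $D_k=\dim X_k$, $\|S_k\|=\max_{x\in F_k}\|S_kx\|$, and $\kappa_k=\min_{|x|_k=1}\|S_kx\|$, which is positive as $S_k$ is injective. Let $\lambda_1=1$ and choose $\lambda_k>0$, $k\ge2$, inductively with
$$\lambda_k\le\lambda_{k-1},\qquad\lambda_k\|S_k\|\le2^{-k}\lambda_{k-1},\qquad4\lambda_k\le\lambda_i\kappa_i\quad(i<k).\tag{12}$$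
Let $\tilde F$ be the $\ell_\infty$-sum of the $X_k$; its unit ball is $F=\prod_kF_k$. Let $G$ be the $c_0$-sum of the $G_k$ and $Sx=(\lambda_kS_kx_k)_k$. By (12), $\lambda_k\|S_k\|\to0$. So $S$ maps into $G$ and is the norm limit of its truncations to the first $k$ components, which have finite rank. Hence $S$ is compact. Put
$$N_k=\sum_{j<k}D_j+n_k .$$

**Step 2: adaptive methods.** With $N_k$ functionals, measure the components $j<k$ completely, apply the adaptive method of Theorem 3 to component $k$, and output $0$ in the components $j>k$. All functionals are continuous. For $j>k$, (12) gives $\lambda_j\|S_j\|\le2^{-j}\lambda_{j-1}\le\lambda_k\le\lambda_kA_k$. So the error is at most $\max(\lambda_kA_k,\sup_{j>k}\lambda_j\|S_j\|)\le\lambda_kA_k$, and $r_{N_k}^{\rm ada}\le\lambda_kA_k$.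

In the next three steps, let $N$ be non-adaptive with at most $N_k$ linear functionals, continuous or not. We show $r(N)\ge\lambda_kB_k$. Since $B_k<2$, we may assume $r(N)<2\lambda_k$.

**Step 3: kernel elements have small earlier components.** Let $K$ be the kernel of the restriction of $N$ to $\bigoplus_{j\le k}X_j$, regarded as a subspace of $\tilde F$ by filling up with zeros. Then $\dim K\ge\sum_{j\le k}D_j-N_k=D_k-n_k$. For $f\in K$ put $|f|_<=\max_{i<k}|f_i|_i$, and $|f|_<=0$ if $k=1$. We claim
$$|f|_<\le\tfrac12|f_k|_k\qquad(f\in K).\tag{13}$$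
Suppose not. Scale $f$ so that $\max(|f|_<,|f_k|_k)=1$. Then $f\in F\cap K$. If $|f_k|_k=1$, then $|f|_<>\frac12$; otherwise $|f|_<=1$. So $|f_i|_i\ge\frac12$ for some $i<k$, and by (12) $\|Sf\|\ge\lambda_i\|S_if_i\|\ge\frac12\lambda_i\kappa_i\ge2\lambda_k$. But $\|Sf\|\le r(N)<2\lambda_k$ by Lemma 1(ii), a contradiction.

**Step 4: reduction to component $k$.** By (13), $f\mapsto f_k$ is injective on $K$. Its image $K'\subseteq X_k$ has dimension at least $D_k-n_k$, so codimension at most $n_k$. Moreover $K=\{(Zx,x):x\in K'\}$ with $Z$ linear from $K'$ into $\bigoplus_{j<k}X_j$, and $|Zx|_<\le\frac12|x|_k$. Now $K'$ is the kernel of some non-adaptive information on $X_k$ with at most $n_k$ functionals. By (7) and Lemma 1(i), for each $\eta>0$ this information has a fibre whose image has radius at least $B_k-\eta$. If $x_0\in F_k$ is a point of that fibre, the fibre is $F_k\cap(x_0+K')$.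

**Step 5: lifting the fibre.** For $x\in F_k\cap(x_0+K')$ we have $x-x_0\in K'$ and $|x-x_0|_k\le2$, hence $|Z(x-x_0)|_<\le1$. So the elements
$$h_x=(Z(x-x_0),\,x,\,0,0,\dots)$$
lie in $F$. This is why the factor $\frac12$ was needed in (13). Differences satisfy $h_x-h_{x'}=(Z(x-x'),x-x',0,\dots)\in K$, so all $h_x$ have the same information. The $k$-th component of $Sh_x$ is $\lambda_kS_kx$. For any centre in $G$, looking at the $k$-th component only, we get $\sup_x\|Sh_x-c\|\ge\lambda_k(B_k-\eta)$. So $r(N)\ge\lambda_k(B_k-\eta)$, and $\eta\to0$ gives $r(N)\ge\lambda_kB_k$.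

**Step 6: the limit superior.** We have $r_{N_k}^{\rm non}\ge\lambda_kB_k>0$. So $r_{N_k}^{\rm ada}>0$ by Theorem 1, and since $r_n^{\rm ada}$ is non-increasing in $n$ and $N_k\to\infty$, all $r_n^{\rm ada}$ are positive and the ratios are defined. By Steps 2 and 5,
$$\frac{r_{N_k}^{\rm non}}{r_{N_k}^{\rm ada}}\ge\frac{\lambda_kB_k}{\lambda_kA_k}=\frac{B_k}{A_k}\longrightarrow2 ,$$
and by Theorem 1 no ratio exceeds $2$. So the limit superior equals $2$. $\blacksquare$
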